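
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite powers of c.c.c.\ forcings that destroy\\ the Lindel\"of property of compact spaces}


\begin{abstract}
If a c.c.c.\ forcing $P$ makes some compact Hausdorff space of the ground model non-Lindel\"of, then some finite power $P^n$ is not c.c.c. We show that ZFC does not prove that $n$ can be chosen independently of $P$: under CH, for every $n\ge 1$ there is a c.c.c.\ forcing $P$ which does not preserve the Lindel\"of property of compact spaces although $P^n$ is c.c.c. The forcing is built from a coloring of the pairs of countable ordinals by $n+1$ colors and destroys the Lindel\"of property of the compact space $(n+1)^{\omega_1}$. The required colorings also exist when $\mathfrak b=\omega_1$ and after adding one Cohen real. We complement this with a ZFC upper bound for the first non-c.c.c.\ power, in terms of the size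 of the finite covers involved. Whenever the colorings exist, this bound is sharp, and there is a c.c.c.\ forcing whose square is not c.c.c.\ but which preserves the Lindel\"of property of all compact spaces.
\end{abstract}

\section{The question and the answer}

All compact spaces in this paper are Hausdorff. Let $X$ be a compact space in the ground model $V$ and let $P$ be a forcing notion. In $V^P$ we regard $X$ as a space with the same points, carrying the topology generated by the ground-model topology. No points are added, but there may be new open covers. Compactness is easily lost: if $r\in 2^\omega$ is a new real, then the sets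
\[
\{x: x\restriction m=r\restriction m,\ x(m)\ne r(m)\}\qquad(m\in\omega)
\]
cover $(2^\omega)^V$, and no finitely many of them do. The space $(2^\omega)^V$ is still second countable, however, and therefore Lindel\"of. So the natural property to ask for is that $X$ remain Lindel\"of. We say that $P$ \emph{preserves the Lindel\"of property of compact spaces} if every compact space of the ground model is Lindel\"of in $V^P$.

Let $P^n$ denote the $n$-fold product $P\times\dots\times P$. Two facts are known.
\begin{enumerate}
\item[(i)] If a c.c.c.\ forcing $P$ does not preserve the Lindel\"of property of compact spaces, then $P^n$ is not c.c.c.\ for some $n$, depending on $P$. Consequently, it is consistent that all c.c.c.\ forcings preserve the Lindel\"of property of compact spaces.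
\item[(ii)] Under CH there is a c.c.c.\ forcing which does not preserve the Lindel\"of property of compact spaces.
\end{enumerate}
A short proof of the first sentence of (i) is included in Section~\ref{sec:covers}. The source of the following question is \cite{source}: \emph{is there a single $n\in\omega$ such that $P^n$ fails to be c.c.c.\ for every $P$ that does not preserve the Lindel\"of property of compact spaces? Does $n=2$ work?} For a $P$ that is not c.c.c.\ this is trivial with $n=1$, so only c.c.c.\ forcings matter. We understand the question as asking for an $n$ that ZFC proves to work; in a model where all c.c.c.\ forcings preserve the Lindel\"of property there is nothing to ask.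

A simple example suggests the answer $n=2$.

\begin{example}\label{ex:suslin}
Let $T\subseteq 2^{<\omega_1}$ be a Suslin tree, closed under initial segments, such that every $t\in T$ has both $t^\frown 0,t^\frown1$ in $T$ and has extensions on all higher countable levels. Force with $T$, longer sequences being stronger. This is c.c.c., since $T$ has no uncountable antichain, and a generic branch is a point $z\in 2^{\omega_1}$ all of whose initial segments are in $V$. As $T$ has no uncountable chain in $V$, we have $z\notin V$. Hence the open sets $\{x:x(\alpha)\neq z(\alpha)\}$ cover $(2^{\omega_1})^V$. Countably many of them involve only coordinates below some $\beta<\omega_1$, so they miss every $x\in V$ extending $z\restriction\beta$. Thus $T$ does not preserve the Lindel\"of property. The set $\{(t^\frown0,t^\frown1):t\in T\}$ is an uncountable antichain of $T^2$: if $s\neq t$ and $s^\frown0\supseteq t^\frown0$, then $s\supseteq t^\frown 0$, so $s^\frown 1$ and $t^\frown1$ are incomparable, and the case $t^\frown0\supseteq s^\frown0$ is symmetric.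
\end{example}

In this example the exponent $2$ has a visible source. A condition leaves some $z(\alpha)$ undecided, and the \emph{two} open sets that may still enter the cover, $\{x:x(\alpha)=0\}$ and $\{x:x(\alpha)=1\}$, together cover the space. If every such choice required $n$ sets, the same argument would give an antichain only in $P^n$. The plan is therefore to work in the space $n^{\omega_1}$ and to add a cover consisting of sets $\{x:x(\alpha)=g(\alpha)\}$. For each $\alpha$ the candidates are $n$ sets, and all $n$ are needed to cover the space.

Whether the lower powers can be kept c.c.c.\ depends on a coloring. We write $n=\{0,\dots,n-1\}$. For a finite set $a$ of ordinals, $a(0)<a(1)<\cdots$ is its increasing enumeration. For $c:[\omega_1]^2\to n$ we write $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$, always with $\alpha<\beta$. For $2\le n<\omega$ consider the following statement.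

\begin{quote}
$(*_n)$ There is $c:[\omega_1]^2\to n$ such that for every $k\ge1$, every sequence $\langle a_\xi:\xi<\omega_1\rangle$ of pairwise disjoint $k$-element subsets of $\omega_1$ and every $h:k\to n$, there are $\xi,\eta<\omega_1$ with $\max a_\xi<\min a_\eta$ and
\[
c(a_\xi(i),a_\eta(j))=h(i)\qquad\text{for all } i,j<k .
\]
\end{quote}

So on a suitable rectangle $a_\xi\times a_\eta$ the color can be prescribed, as a function of the position of the lower point.

\begin{theorem}[ZFC]\label{thm:main}
If $n\ge2$ and $(*_n)$ holds, there is a forcing $P$ of size $\aleph_1$ such that $P^{n-1}$ is c.c.c., $P^n$ is not c.c.c., and every condition of $P$ forces that the compact space $n^{\omega_1}$ of the ground model is not Lindel\"of.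
\end{theorem}

\begin{theorem}\label{thm:CH}
CH implies $(*_n)$ for all $n\ge 2$.
\end{theorem}

Together these answer the question.

\begin{corollary}\label{cor:answer}
Assume CH. For every $n\ge1$ there is a c.c.c.\ forcing $P$ which does not preserve the Lindel\"of property of compact spaces although $P^n$ is c.c.c. Hence, if ZFC is consistent, there is no $n\in\omega$ for which ZFC proves that $P^n$ is not c.c.c.\ whenever the c.c.c.\ forcing $P$ does not preserve the Lindel\"of property of compact spaces. In particular $n=2$ does not work.
\end{corollary}

\begin{proof}
Let $n\ge1$. By Theorem~\ref{thm:CH}, $(*_{n+1})$ holds, and Theorem~\ref{thm:main} gives a non-preserving $P$ with $P^{n}$ c.c.c.; then $P$ is c.c.c.\ as well. As ZFC+CH is consistent if ZFC is, no $n\ge1$ works in ZFC. Nor does $n=0$, since $P^0$ has one point and is therefore c.c.c.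
\end{proof}

For a forcing $P$ let $\nu(P)$ be the least $n\ge1$ such that $P^n$ is not c.c.c., and $\nu(P)=\infty$ if there is none. Let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ that is unbounded under eventual domination.

\begin{theorem}\label{thm:more}
The statement $(*_n)$ holds for all $n\ge2$ if $\mathfrak b=\omega_1$, and also in every extension $W[r]$ of any model $W$ by one Cohen real. In all these models the set of values $\nu(P)$, for c.c.c.\ forcings $P$ that do not preserve the Lindel\"of property of compact spaces, is exactly $\{2,3,4,\dots\}$.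
\end{theorem}

CH implies $\mathfrak b=\omega_1$, so Theorem~\ref{thm:CH} is formally a special case, but its direct proof is much shorter. Some hypothesis is needed: in a model where all c.c.c.\ forcings preserve the Lindel\"of property, every $(*_n)$ fails by Theorem~\ref{thm:main}.

Section~\ref{sec:covers} turns the remark on the exponent $2$ into an upper bound for $\nu(P)$ (Theorem~\ref{thm:upper}). Section~\ref{sec:forcing} proves Theorem~\ref{thm:main}, Section~\ref{sec:CH} proves Theorem~\ref{thm:CH}, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}. Section~\ref{sec:converse} shows that the converse of (i) fails under $(*_2)$.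

\paragraph{Conventions.}
Smaller conditions are stronger. Conditions are compatible if they have a common extension, an antichain is a set of pairwise incompatible conditions, and a forcing is c.c.c.\ if all its antichains are countable. Products are ordered coordinatewise, so two tuples are compatible iff they are compatible in each coordinate. If $P^m$ is c.c.c.\ and $1\le j\le m$, then $P^j$ is c.c.c.: fixing the remaining coordinates turns an antichain of $P^j$ into one of $P^m$. We use freely that a c.c.c.\ forcing preserves $\omega_1$, and that if $P$ is c.c.c., every countable set of ordinals in $V^P$ is contained in a countable set from $V$. The $\Delta$-system lemma says that among uncountably many finite sets (with repetitions allowed) there are uncountably many $F_\xi$ of the form $R\cup a_\xi$, where $R$ is fixed, $a_\xi\cap R=\emptyset$, and the $a_\xi$ are pairwise disjoint.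

The ground-model open sets are closed under finite intersections. Hence in $V^P$ they are a base of the topology of $X$, and so is every base of $X$ from $V$.

\section{Reachable covers and an upper bound}\label{sec:covers}

Suppose that $P$ does not preserve the Lindel\"of property of compact spaces. Then there are a compact space $X$, a condition $p_0\in P$ and a name $\dot{\mathcal U}$ such that
\begin{equation}\label{eq:U}
\begin{aligned}
p_0\Vdash{}& \dot{\mathcal U}\text{ is a family of ground-model open sets which covers }X,\\
&\text{and no countable subfamily of }\dot{\mathcal U}\text{ covers }X.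
\end{aligned}
\end{equation}
Indeed, for some compact $X\in V$ some $p_0$ forces that $X$ has an open cover without countable subcover. Replace this cover by the family of all ground-model open sets contained in one of its members. The new family still covers $X$, because the ground-model open sets form a base, and a countable subcover of it would yield one of the old cover. Note that \eqref{eq:U} implies $X\ne\emptyset$.

\begin{definition}
Let $P,X,p_0,\dot{\mathcal U}$ be as in \eqref{eq:U} and $q\le p_0$. A finite sequence $(O_1,\dots,O_m)$ in $V$ of open sets with $O_1\cup\dots\cup O_m=X$ is \emph{reachable below $q$} if there are $q_1,\dots,q_m\le q$ such that $q_i\Vdash O_i\in\dot{\mathcal U}$ for $1\le i\le m$.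
\end{definition}

As $X\neq\emptyset$, we have $m\ge1$. The $q_i$ need not be compatible; each $O_i$ has its own chance to enter the cover. Such sequences produce antichains in powers. Countably many open sets never suffice to cover $X$, so, given countably many sequences, a condition can force some point $x$ to lie in none of their members that enter the cover. But each earlier sequence has a member containing $x$, and this member was forced into the cover by an earlier condition.

\begin{lemma}\label{lem:antichain}
Let $P,X,p_0,\dot{\mathcal U}$ be as in \eqref{eq:U}. Suppose that for each $q\le p_0$ we are given a sequence $\mathcal O(q)$ which is reachable below $q$, of length $m(q)$. Then there are $p_\xi\le p_0$ $(\xi<\omega_1)$ such that whenever $m(p_\xi)=m$ for uncountably many $\xi$, the power $P^m$ is not c.c.c.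
\end{lemma}

\begin{proof}
We choose $p_\xi$ by recursion. Let $\mathcal F_\xi$ be the set of all members of the sequences $\mathcal O(p_\eta)$, $\eta<\xi$. This set is countable, so $p_0$ forces that $\dot{\mathcal U}\cap\mathcal F_\xi$ does not cover $X$. As $X$ has no new points, there are $p_\xi\le p_0$ and $x_\xi\in X$ with
\[
p_\xi\Vdash x_\xi\notin\bigcup(\dot{\mathcal U}\cap\mathcal F_\xi).
\]
Write $\mathcal O(p_\xi)=(O^\xi_1,\dots,O^\xi_{m})$ with $m=m(p_\xi)$, and let $q^\xi_i\le p_\xi$ be such that $q^\xi_i\Vdash O^\xi_i\in\dot{\mathcal U}$.

Let $\eta<\xi$ and $m(p_\eta)=m(p_\xi)=m$. Some $i$ satisfies $x_\xi\in O^\eta_i$, and $O_i^\eta\in\mathcal F_\xi$. Now $q^\eta_i$ forces $O^\eta_i\in\dot{\mathcal U}$, whereas $q^\xi_i\le p_\xi$ forces $O^\eta_i\notin\dot{\mathcal U}$. Thus $q^\eta_i$ and $q^\xi_i$ are incompatible. Hence the tuples $(q^\xi_1,\dots,q^\xi_m)$ with $m(p_\xi)=m$ form an antichain of $P^m$, distinct $\xi$ giving distinct tuples.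
\end{proof}

This proves the first sentence of (i), and shows where the dependence of $n$ on $P$ comes from.

\begin{proposition}\label{prop:known}
If $P$ does not preserve the Lindel\"of property of compact spaces, then $P^m$ is not c.c.c.\ for some $m\ge1$.
\end{proposition}

\begin{proof}
Take data as in \eqref{eq:U} and let $q\le p_0$. For each $x\in X$ some $q'\le q$ forces some open $O\in V$ with $x\in O$ to be in $\dot{\mathcal U}$. So the open sets $O\in V$ for which some $q'\le q$ forces $O\in\dot{\mathcal U}$ cover $X$. By compactness in $V$, finitely many of them cover $X$, and these form a sequence $\mathcal O(q)$ reachable below $q$. Apply Lemma~\ref{lem:antichain}. Some value $m\geq 1$ occurs as $m(p_\xi)$ for uncountably many $\xi$.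
\end{proof}

Compactness alone gives no control over $m$. If reachable sequences of a fixed length can be found, this length bounds $\nu(P)$.

\begin{theorem}[ZFC]\label{thm:upper}
Let $P$ be a forcing, $X$ compact, $m\ge1$, and let $p_0\in P$ and $\dot{\mathcal U}$ satisfy \eqref{eq:U}. Suppose that for every $q\le p_0$ some sequence of length $m$ is reachable below $q$. Then $P^m$ is not c.c.c.

For every $m\ge2$ this is sharp: if $(*_m)$ holds, there are such data with $P^{m-1}$ c.c.c.
\end{theorem}

\begin{proof}
The first part is Lemma~\ref{lem:antichain} with $m(q)=m$ for all $q$. The data for the second part are those constructed in the proof of Theorem~\ref{thm:main}, which uses only the first part; see the end of Section~\ref{sec:construction}.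
\end{proof}

The following class, which contains Example~\ref{ex:suslin}, is one for which $n=2$ does work.

\begin{corollary}\label{cor:two}
If $P$ adds a new $z\in2^\kappa$ such that $z\restriction A\in V$ for each countable $A\subseteq\kappa$ with $A\in V$, then $P^2$ is not c.c.c.
\end{corollary}

\begin{proof}
We may assume that $P$ is c.c.c., since otherwise $P^2$ is not c.c.c.\ either. Let $p_0$ force that $\dot z$ is such a point. Let $X=(2^\kappa)^V$, let $O_{\alpha,i}=\{x\in X:x(\alpha)=i\}$, and let $\dot{\mathcal U}$ be a name for $\{O_{\alpha,1-\dot z(\alpha)}:\alpha<\kappa\}$. We verify \eqref{eq:U}, arguing in an extension by a generic filter containing $p_0$. Each $x\in X$ differs from $z$ somewhere, as $z\notin V$, so $\mathcal U$ covers $X$. A countable subfamily involves only coordinates in a countable set, which by the c.c.c.\ is contained in a countable $A\in V$. Since $z\restriction A\in V$, there is $x\in X$ extending $z\restriction A$, and the subfamily does not cover $x$.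

If $q\le p_0$, then $q$ does not decide all values of $\dot z$, as it forces $\dot z\notin V$. So there are $\alpha<\kappa$ and $q_0,q_1\le q$ with $q_i\Vdash\dot z(\alpha)=i$. Then $q_i\Vdash O_{\alpha,1-i}\in\dot{\mathcal U}$ and $O_{\alpha,1}\cup O_{\alpha,0}=X$. Apply Theorem~\ref{thm:upper} with $m=2$.
\end{proof}

\section{The forcing}\label{sec:forcing}

Fix $n\ge2$ and a coloring $c$ as in $(*_n)$. We want a partial function $g$ from $\omega_1$ to $n$ such that the sets
\[
O_{\alpha,g(\alpha)}=\{x\in (n^{\omega_1})^V:x(\alpha)=g(\alpha)\},\qquad\alpha\in\operatorname{dom}g,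
\]
cover $(n^{\omega_1})^V$ but have no countable subcover. A covering $g$ is easy to get: at large $\alpha$ the value of $g$ should be free. To defeat countable subfamilies it suffices to have, for uncountably many $\delta$, a ground-model point $x$ with $x(\alpha)\ne g(\alpha)$ for all $\alpha\in\delta\cap\operatorname{dom}g$. We let the coloring supply it: $x(\alpha)=c(\alpha,\delta)$ for $\alpha<\delta$. Thus we force $g$ together with an uncountable set $E$ of such $\delta$, by finite approximations.

\begin{definition}
Let $P_c$ be the set of pairs $p=(g_p,E_p)$, where $g_p$ is a finite partial function from $\omega_1$ to $n$, $E_p\subset\omega_1$ is finite, and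
\begin{equation}\label{eq:cond}
c(\alpha,\delta)\neq g_p(\alpha)\quad\text{whenever }\alpha\in\operatorname{dom}g_p,\ \delta\in E_p,\ \alpha<\delta .
\end{equation}
Let $q\le p$ iff $g_q\supseteq g_p$ and $E_q\supseteq E_p$.
\end{definition}

Shrinking $g_p$ or $E_p$ preserves \eqref{eq:cond}. Hence $p$ and $q$ are compatible iff $g_p\cup g_q$ is a function and the pair $(g_p\cup g_q,E_p\cup E_q)$ satisfies \eqref{eq:cond}.

\subsection{The main idea for three colors}

Let $n=3$. For $\alpha<\omega_1$ and $i<3$ consider the condition $p^i_\alpha=(\{(\alpha,i)\},\{\alpha\})$. For $\alpha<\beta$ the only instance of \eqref{eq:cond} in the union of $p^i_\alpha$ and $p^i_\beta$ is $c(\alpha,\beta)\ne i$. Therefore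
\[
p_\alpha^i\text{ and }p_\beta^i\text{ are compatible}\iff c(\alpha,\beta)\neq i .
\]
In $P_c^3$ the triples $(p^0_\alpha,p^1_\alpha,p^2_\alpha)$, $\alpha<\omega_1$, form an antichain: the color $c(\alpha,\beta)$ forbids one of the three coordinates. In $P_c^2$ two coordinates block at most two colors. If $i,j<3$ are given and $h\in 3\setminus\{i,j\}$, then $(p^i_\alpha,p^j_\alpha)$ and $(p^i_\beta,p^j_\beta)$ are compatible as soon as $c(\alpha,\beta)=h$, and such $\alpha<\beta$ can be found in any uncountable set if $c$ is as in $(*_3)$.

General conditions have larger supports. Then the same must be achieved for all pairs of one lower and one upper point at once, and the free color may be different for different lower points. This is exactly what $(*_n)$ provides.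

\subsection{The lower power is c.c.c.}

\begin{lemma}\label{lem:ccc}
$P_c^{\,n-1}$ is c.c.c.
\end{lemma}

\begin{proof}
Let $p_\xi=(p^0_\xi,\dots,p^{n-2}_\xi)$, $\xi<\omega_1$, be given, with $p^j_\xi=(g^j_\xi,E^j_\xi)$. We find two indices for which the tuples are compatible. Put $F_\xi=\bigcup_j(\operatorname{dom}g^j_\xi\cup E^j_\xi)$. By the $\Delta$-system lemma, and since there are only countably many possibilities for the finite patterns listed below, we may thin out to an uncountable set of indices and re-index so that
\begin{itemize}
\item $F_\xi=R\cup a_\xi$ with $a_\xi\cap R=\emptyset$, the $a_\xi$ pairwise disjoint, and $|a_\xi|=k$ for all $\xi$;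
\item $g^j_\xi\restriction R$ and $E^j_\xi\cap R$ do not depend on $\xi$;
\item the sets $D^j=\{i<k:a_\xi(i)\in\operatorname{dom}g^j_\xi\}$ and the values $v^j(i)=g^j_\xi(a_\xi(i))$, for $i\in D^j$, do not depend on $\xi$.
\end{itemize}
If $k=0$, all the $p_\xi$ are equal. Let $k\ge1$. For each $i<k$ the set $\{v^j(i):j<n-1,\ i\in D^j\}$ has at most $n-1$ elements. This is the only place where the number of coordinates matters. Choose $h(i)\in n$ outside this set. By $(*_n)$ there are $\xi,\eta$ with $\max a_\xi<\min a_\eta$ and $c(a_\xi(i),a_\eta(i'))=h(i)$ for all $i,i'<k$.

Fix $j$. The domains of $g^j_\xi$ and $g^j_\eta$ meet only inside $R$, where the functions agree, so $g=g^j_\xi\cup g^j_\eta$ is a function. To check \eqref{eq:cond}, let $\alpha\in\operatorname{dom}g$, $\delta\in E^j_\xi\cup E^j_\eta$ and $\alpha<\delta$.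

If $\alpha\in\operatorname{dom}g^j_\zeta$ and $\delta\in E^j_\zeta$ for the same $\zeta\in\{\xi,\eta\}$, then \eqref{eq:cond} holds because $p^j_\zeta$ is a condition. This covers the case $\alpha\in R$, since then $\alpha$ is in both domains, and the case $\delta\in R$, since then $\delta$ is in both $E^j_\xi$ and $E^j_\eta$.

Otherwise one of $\alpha,\delta$ is in $a_\xi$ and the other in $a_\eta$. As $\alpha<\delta$ and $\max a_\xi<\min a_\eta$, we have $\alpha=a_\xi(i)$ with $i\in D^j$ and $\delta=a_\eta(i')$. Then $c(\alpha,\delta)=h(i)\ne v^j(i)=g(\alpha)$.

So $p^j_\xi$ and $p^j_\eta$ are compatible for each $j$, that is, $p_\xi$ and $p_\eta$ are compatible in $P_c^{\,n-1}$.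
\end{proof}

In particular $P_c$ is c.c.c., because $n\ge2$. For a generic filter $G$ put $g=\bigcup_{p\in G}g_p$ and $E=\bigcup_{p\in G}E_p$, with names $\dot g$ and $\dot E$.

\begin{lemma}\label{lem:E}
Some $p^*\in P_c$ forces that $\dot E$ is uncountable.
\end{lemma}

\begin{proof}
Otherwise the weakest condition $(\emptyset,\emptyset)$ forces $\dot E$ to be countable. By the c.c.c.\ it then forces $\dot E\subseteq\beta$ for some fixed $\beta<\omega_1$: take $\beta$ above all the values decided by a maximal antichain of conditions deciding a bound of $\dot E$. But $(\emptyset,\{\beta\})$ is a condition forcing $\beta\in\dot E$, a contradiction.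
\end{proof}

We pass below $p^*$ because a condition may prevent $E$ from growing: if $g_p(\alpha)=i$ and $c(\alpha,\delta)=i$ for all but countably many $\delta$, then $p$ forces $\dot E$ to be countable.

\subsection{Proof of Theorem \ref{thm:main}}\label{sec:construction}

Let $P=\{p\in P_c:p\le p^*\}$. Elements of $P$ are compatible in $P$ iff they are compatible in $P_c$, so $P^{n-1}$ is c.c.c.\ by Lemma~\ref{lem:ccc}. Let $X=(n^{\omega_1})^V$, let $O_{\alpha,i}=\{x\in X:x(\alpha)=i\}$, and let $\dot{\mathcal U}$ be a name for
\[
\mathcal U=\{O_{\alpha,g(\alpha)}:\alpha\in\operatorname{dom}g\}.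
\]

\emph{$\mathcal U$ covers $X$.} Let $x\in X$ and $p\in P$. Choose $\alpha<\omega_1$ larger than all elements of $\operatorname{dom}g_p\cup E_p$. Then $q=(g_p\cup\{(\alpha,x(\alpha))\},E_p)$ satisfies \eqref{eq:cond}, since no element of $E_p$ is above $\alpha$. So $q\le p$ and $q\Vdash x\in O_{\alpha,\dot g(\alpha)}\in\dot{\mathcal U}$.

\emph{No countable subfamily covers $X$.} A countable subfamily is contained in $\{O_{\alpha,g(\alpha)}:\alpha\in C\}$ for some countable $C\subseteq\operatorname{dom}g$. As $\omega_1$ is preserved and $E$ is uncountable, there is $\delta\in E$ with $C\subseteq\delta$. Define $x(\alpha)=c(\alpha,\delta)$ for $\alpha<\delta$ and $x(\alpha)=0$ for $\alpha\ge\delta$. Then $x\in V$, because $c\in V$, and so $x\in X$. For $\alpha\in C$ some $p\in G$ has both $\alpha\in\operatorname{dom}g_p$ and $\delta\in E_p$, so by \eqref{eq:cond} $g(\alpha)=g_p(\alpha)\neq c(\alpha,\delta)=x(\alpha)$. Thus $x$ is not covered.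

Hence every condition of $P$ forces that $X$ is not Lindel\"of, and \eqref{eq:U} holds with $p_0=p^*$.

\emph{$P^n$ is not c.c.c.} Let $q\in P$ and choose $\alpha<\omega_1$ larger than all elements of $\operatorname{dom}g_q\cup E_q$. As above, the pairs $q_i=(g_q\cup\{(\alpha,i)\},E_q)$, $i<n$, are conditions below $q$, and $q_i\Vdash O_{\alpha,i}\in\dot{\mathcal U}$. Since $\bigcup_{i<n}O_{\alpha,i}=X$, the sequence $(O_{\alpha,0},\dots,O_{\alpha,n-1})$ is reachable below $q$. By the first part of Theorem~\ref{thm:upper} with $m=n$, $P^n$ is not c.c.c.

Finally, $|P|\le\aleph_1$, and $P$ is uncountable because $P^n$ has an uncountable antichain. This proves Theorem~\ref{thm:main}. With $n=m$, we have also obtained data as in Theorem~\ref{thm:upper} for which $P^{m-1}$ is c.c.c., so the second part of that theorem is proved as well.\qed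

\begin{remark}\label{rem:weight}
For all $n$, the forcing $P$ also makes the single compact space $2^{\omega_1}$ non-Lindel\"of. Send $x\in n^{\omega_1}$ to the point $y\in2^{\omega_1\times n}$ with $y(\alpha,i)=1$ iff $x(\alpha)=i$. This is a homeomorphism of $n^{\omega_1}$ onto the set $Z$ of those $y$ for which, for every $\alpha$, exactly one $i$ has $y(\alpha,i)=1$. The complement of $Z$ is a union of clopen sets, each depending on the coordinates $(\alpha,i)$, $i<n$, for one $\alpha$. So $Z$ is closed, and all this remains true of the ground-model spaces in $V^P$. As closed subspaces of Lindel\"of spaces are Lindel\"of, $(2^{\omega_1\times n})^V$, and hence $(2^{\omega_1})^V$, is not Lindel\"of in $V^P$. The weight $\aleph_1$ is minimal: a compact space of countable weight stays second countable, hence Lindel\"of, in every extension.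
\end{remark}

\section{The coloring under CH}\label{sec:CH}

Suppose first that only $k=1$ is asked for in $(*_n)$. Use CH to list the countably infinite subsets of $\omega_1$ as $\langle S_\gamma:\gamma<\omega_1\rangle$. When $c(\cdot,\delta):\delta\to n$ is defined, there are only countably many $\gamma<\delta$ with $S_\gamma\subseteq\delta$, and we can make $c(\cdot,\delta)$ take every value on each of them. Given distinct ordinals $a_\xi$ $(\xi<\omega_1)$, the set $\{a_\xi:\xi<\omega\}$ is some $S_\gamma$, and any sufficiently large $a_\eta$ serves as $\delta$.

For larger $k$, one $a\in S_\gamma$ has to be right for all $k$ points $\delta_0<\dots<\delta_{k-1}$ of $a_\eta$ at the same time. When $c(\cdot,\delta_j)$ is defined, the functions $c(\cdot,\delta_0),\dots,c(\cdot,\delta_{j-1})$ are already fixed. So we may use only those $a$ that are right so far, and the induction hypothesis must guarantee that there are infinitely many of these.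

\begin{proof}[Proof of Theorem \ref{thm:CH}]
Fix $n\ge2$. There are $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$ countably infinite families of pairwise disjoint $k$-element subsets of $\omega_1$, for all $k\ge1$ together. Enumerate them as $\langle S_\gamma:\gamma<\omega_1\rangle$, and let $k_\gamma$ be the size of the members of $S_\gamma$. By recursion on $\delta<\omega_1$ we define $c(\cdot,\delta):\delta\to n$ so that the following holds for all $m\ge1$, all $\delta_0<\dots<\delta_{m-1}=\delta$, all $\gamma<\delta_0$ with $\bigcup S_\gamma\subseteq\delta_0$, and all $h:k_\gamma\to n$: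
\begin{equation}\label{eq:task}
c(a(i),\delta_j)=h(i)\ \text{ for all } i<k_\gamma,\ j<m,\quad\text{for infinitely many }a\in S_\gamma .
\end{equation}

\emph{Step $\delta$.} Call $(\delta_0,\dots,\delta_{m-2},\gamma,h)$ as above a task; for $m=1$ it is just a pair $(\gamma,h)$, and $\delta_0=\delta$. Since $\gamma<\delta$, there are only countably many tasks. Given a task, let $S'$ be the set of all $a\in S_\gamma$ such that $c(a(i),\delta_j)=h(i)$ for all $i<k_\gamma$ and $j<m-1$. This set is infinite: if $m\ge2$, by \eqref{eq:task} for $\delta_0<\dots<\delta_{m-2}$, which holds since step $\delta_{m-2}$ is completed; if $m=1$, because $S'=S_\gamma$. If there are tasks, list them in a sequence of length $\omega$ in which each occurs infinitely often, and treat the entries one by one. At each entry only finitely many values of $c(\cdot,\delta)$ have been fixed. Since the members of $S'$ are pairwise disjoint, we can choose $a\in S'$ containing none of the points already used, and we put $c(a(i),\delta)=h(i)$ for $i<k_\gamma$. At the end let $c(\cdot,\delta)$ be $0$ where it is not yet defined. For each task infinitely many $a\in S'$ have been treated, so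 \eqref{eq:task} holds.

\emph{Verification of $(*_n)$.} Let $\langle a_\xi:\xi<\omega_1\rangle$, $k$ and $h$ be given. The family $\{a_\xi:\xi<\omega\}$ is $S_\gamma$ for some $\gamma$. As the $a_\xi$ are disjoint, there is $\eta$ with $\min a_\eta>\gamma$ and $\bigcup S_\gamma\subseteq\min a_\eta$. Apply \eqref{eq:task} with $m=k$ and $\delta_j=a_\eta(j)$ for $j<k$. It gives $\xi<\omega$ with $c(a_\xi(i),a_\eta(j))=h(i)$ for all $i,j<k$, and $\max a_\xi<\min a_\eta$.
\end{proof}

\section{Other sources of colorings}\label{sec:more}

In both constructions below, distinct reals $y_\alpha\in2^\omega$ $(\alpha<\omega_1)$ are used to tell the points of a finite set apart: if $|a|=k$, then for some $N$ the restrictions $y_{a(i)}\restriction N$, $i<k$, are distinct. Given uncountably many $k$-sets $a_\xi$, there are only countably many possibilities for $N$ and these restrictions. So we can thin out until, for one $N$,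
\begin{equation}\label{eq:sigma}
y_{a_\xi(i)}\restriction N=\sigma_i\ \text{ for all }\xi\text{ and }i<k,\quad\text{with distinct }\sigma_0,\dots,\sigma_{k-1}\in2^N .
\end{equation}
The $N$ can be taken as large as we like. Here $2^N$ is the set of functions from $N$ to $2$.

\subsection{One Cohen real}

Let $W$ be a model and $n\ge2$. Put $T=\omega\times2^{<\omega}\times2^{<\omega}$, and let $\mathrm{Fn}(T,n)$ be the set of finite partial functions from $T$ to $n$, ordered by reverse inclusion. This is a countable forcing in which every condition has two incompatible extensions. All such forcings have the same generic extensions, so every extension of $W$ by one Cohen real is $W[r]$ for some $\mathrm{Fn}(T,n)$-generic $r:T\to n$.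

In $W$ fix injections $e_\delta:\delta\to\omega$ and distinct $y_\alpha\in2^\omega$ $(\alpha,\delta<\omega_1)$. In $W[r]$ put
\[
c(\alpha,\delta)=r(m,\,y_\alpha\restriction m,\,y_\delta\restriction m),\qquad m=e_\delta(\alpha)\qquad(\alpha<\delta<\omega_1).
\]
The first coordinate pushes the relevant point of $T$ outside any given finite condition; the other two keep the points for different pairs distinct.

\begin{proposition}\label{prop:cohen}
In $W[r]$ the coloring $c$ witnesses $(*_n)$.
\end{proposition}

\begin{proof}
Suppose that $t_0$ forces $\langle\dot a_\xi:\xi<\omega_1\rangle$ and some $h:k\to n$ to be a counterexample; extending $t_0$, we may assume that it decides $k$ and $h$. For each $\xi$ choose $t_\xi\le t_0$ and $a_\xi$ with $t_\xi\Vdash\dot a_\xi=a_\xi$. The forcing is countable, so there are $t$ and an uncountable $I\in W$ with $t_\xi=t$ for all $\xi\in I$. Then $t$ forces $\dot a_\xi=a_\xi$ for all $\xi\in I$, so the $a_\xi$, $\xi\in I$, are pairwise disjoint. Thin out $I$ in $W$ so that \eqref{eq:sigma} holds for $\xi\in I$, with $N$ larger than the first coordinates of all elements of $\operatorname{dom}t$.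

As the $a_\xi$ are disjoint, there is $\eta\in I$ such that $\max a_\xi<\min a_\eta$ for infinitely many $\xi\in I$. For each $j<k$ the injection $e_{a_\eta(j)}$ takes values below $N$ at no more than $N$ points. These at most $kN$ points lie in only finitely many of the disjoint sets $a_\xi$. So we can choose $\xi\in I$ with $\max a_\xi<\min a_\eta$ and
\[
m_{ij}:=e_{a_\eta(j)}(a_\xi(i))\ge N\qquad\text{for all }i,j<k .
\]
The points $(m_{ij},\,y_{a_\xi(i)}\restriction m_{ij},\,y_{a_\eta(j)}\restriction m_{ij})$ of $T$ are not in $\operatorname{dom}t$, by the choice of $N$. They are distinct for distinct $(i,j)$, since restricting the last two coordinates to $N$ gives $(\sigma_i,\sigma_j)$. Extend $t$ by giving the $(i,j)$-th point the value $h(i)$. The extension forces $c(a_\xi(i),a_\eta(j))=h(i)$ for all $i,j<k$, a contradiction.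
\end{proof}

\subsection{Oscillations when $\mathfrak b=\omega_1$}

The method of this subsection is Todorcevic's oscillation technique. For $f,f'\in\omega^\omega$ write $f\le^*f'$ ($f<^*f'$) if $f(m)\le f'(m)$ ($f(m)<f'(m)$) for all but finitely many $m$. Assume $\mathfrak b=\omega_1$ and let $\{u_\xi:\xi<\omega_1\}\subseteq\omega^\omega$ be $\le^*$-unbounded. Countably many functions always have a $\le^*$-bound, so by recursion we can choose strictly increasing $f_\xi\in\omega^\omega$ with $u_\xi\le^*f_\xi$ and $f_\eta<^*f_\xi$ for all $\eta<\xi$. Every uncountable subfamily of $\{f_\xi:\xi<\omega_1\}$ is unbounded, because a bound for it would be a bound for all $f_\eta$ and hence for all $u_\eta$.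

For $\alpha<\beta<\omega_1$ let $\operatorname{osc}(\alpha,\beta)$ be the number of $m$ with
\[
f_\alpha(m)\le f_\beta(m)\quad\text{and}\quad f_\alpha(m+1)>f_\beta(m+1).
\]
It is finite, as $f_\alpha<^*f_\beta$.

\begin{lemma}\label{lem:osc}
For every uncountable family $A$ of pairwise disjoint $k$-element subsets of $\omega_1$, $k\ge1$, there are $k_{ij}\in\omega$ $(i,j<k)$ such that for every $l\in\omega$ there are $a,b\in A$ with $\max a<\min b$ and $\operatorname{osc}(a(i),b(j))=k_{ij}+l$ for all $i,j<k$.
\end{lemma}

\emph{Idea, for $k=1$.} We build initial segments of two functions $f$ and $g$ alternately. By unboundedness there are finite sequences $w$ such that members of the family extending $w$ take arbitrarily large values at the place where $w$ ends. Suppose that $f$ is to extend such a $w$, and $g$ is to extend a longer such $v$. Let $f$ jump above $\max v$ where $w$ ends; being increasing, $f$ stays above $g$ until $v$ ends. Meanwhile extend the chosen part of $f$ to another sequence $w'$ of the same kind, longer than $v$, and let $g$ jump above $\max w'$ where $v$ ends. Each round adds exactly one oscillation. After $l$ rounds one must stop,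 that is, $g$ must stay above $f$ from then on. For this we have to know beyond which place $f\le g$ \emph{before} $g$ is chosen. So $f$ will be taken from a countable dense subfamily lying eventually below some $f_\gamma$, and $g$ from an uncountable subfamily in which $g\ge f_\gamma$ beyond a fixed $m_0$.

\begin{proof}
\emph{Preparation.} There are only countably many $k$-tuples of finite sequences. So there is a countable $D\subseteq A$ such that for all $a\in A$ and $N\in\omega$ some $d\in D$ satisfies $f_{d(i)}\restriction N=f_{a(i)}\restriction N$ for all $i<k$. Let $\gamma<\omega_1$ be above all elements of $\bigcup D$. If $b\in A$ and $\min b>\gamma$, then $f_\gamma<^*f_{b(j)}$ for all $j$. Hence there are $m_0\in\omega$ and an uncountable $B\subseteq A$ such that for all $b\in B$ we have $\min b>\gamma$ and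
\begin{equation}\label{eq:gamma}
f_\gamma(m)\le f_{b(j)}(m)\qquad\text{for all }j<k,\ m\ge m_0 .
\end{equation}
We say that $b$ \emph{extends} a $k$-tuple $s=(s_i)_{i<k}$ of finite sequences if $s_i\subset f_{b(i)}$ for all $i<k$. For $s\in(\omega^N)^k$ let $B_s=\{b\in B:b\text{ extends }s\}$. Removing from $B$ the countably many sets $B_s$ that are countable, we may assume that each $B_s$ is empty or uncountable. If $B_s\ne\emptyset$, we call $s$ a \emph{node} of length $N$. Every $b\in B$ gives a node $(f_{b(i)}\restriction N)_{i<k}$ of each length $N$.

\emph{Fat stems.} Let $s$ be a node of length $N$. A $k$-tuple $w=(w_i)_{i<k}$, where $w_i\in\omega^{n_i}$ extends $s_i$, is a \emph{fat stem above $s$ with lengths $n_i$} if for each $H$ there is $b\in B_s$ extending $w$ with $f_{b(i)}(n_i)>H$ for all $i<k$. Clearly $n_i\ge N$. We claim that above every node $s$ there is a fat stem.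

Suppose that for every $m$ the set $\{\min_if_{b(i)}(m):b\in B_s\}$ were bounded, by $F(m)$ say. Since $f_{b(0)}\le^*f_{b(i)}$ for all $i$, we would have $f_{b(0)}\le^*F$ for all $b\in B_s$. But $B_s$ is uncountable and the ordinals $b(0)$ are distinct, so this contradicts the unboundedness of uncountable subfamilies. So there are $m$ and $b_l\in B_s$ $(l\in\omega)$ with $\min_if_{b_l(i)}(m)\to\infty$. Passing to a subsequence, we may assume that for all $i<k$ and $m'\le m$ the sequence $(f_{b_l(i)}(m'))_{l\in\omega}$ is constant or tends to $\infty$. Let $n_i\le m$ be the least $m'$ for which it tends to $\infty$, and let $w_i\in\omega^{n_i}$ be given by the constant values below $n_i$. Below $N$ the values are those of $s_i$, so $n_i\ge N$ and $w_i$ extends $s_i$. The $b_l$ show that $w$ is fat.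

For a fat stem $w$ let $\max w$ be the maximum of all values of all $w_i$ (and $0$ if there are none).

\emph{The start.} Fix a fat stem $w^0$, with lengths $n^0_i$, and a fat stem $v^0$ above a node of length greater than $\max_in^0_i$, with lengths $m^0_j$. Then $n^0_i<m^0_j$ for all $i,j$. For $i,j<k$ let $k_{ij}$ be the number of $m$ such that either
\begin{itemize}
\item $m+1<n^0_i$, $w^0_i(m)\le v^0_j(m)$ and $w^0_i(m+1)>v^0_j(m+1)$; or
\item $m+1=n^0_i$ and $w^0_i(m)\le v^0_j(m)$.
\end{itemize}
These numbers do not depend on $l$. Now let $l\in\omega$ be given.

\emph{The rounds.} For $r=0,\dots,l-1$, given fat stems $w^r,v^r$ with lengths $n^r_i<m^r_j$ (all $i,j$), proceed as follows.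
\begin{itemize}
\item Choose $a^{r+1}\in B$ extending $w^r$ with $f_{a^{r+1}(i)}(n^r_i)>\max v^r$ for all $i$. Let $w^{r+1}$ be a fat stem above the node $(f_{a^{r+1}(i)}\restriction N)_{i<k}$ for some $N>\max_jm^r_j$, with lengths $n^{r+1}_i$.
\item Choose $b^{r+1}\in B$ extending $v^r$ with $f_{b^{r+1}(j)}(m^r_j)>\max w^{r+1}$ for all $j$. Let $v^{r+1}$ be a fat stem above the node $(f_{b^{r+1}(j)}\restriction N')_{j<k}$ for some $N'>\max_in^{r+1}_i$, with lengths $m^{r+1}_j$.
\end{itemize}
Then $n^r_i<m^r_j<n^{r+1}_i<m^{r+1}_j$ for all $i,j$. The sequence $w^{r+1}_i$ extends $w^r_i$ and takes the value $f_{a^{r+1}(i)}(n^r_i)$ at $n^r_i$. Likewise $v^{r+1}_j$ extends $v^r_j$ and takes the value $f_{b^{r+1}(j)}(m^r_j)$ at $m^r_j$.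

\emph{The end.} Choose $a^{l+1}\in B$ extending $w^l$ with $f_{a^{l+1}(i)}(n^l_i)>\max v^l$ for all $i$. Let $N>\max_jm^l_j$ and choose $d\in D$ such that $f_{d(i)}$ and $f_{a^{l+1}(i)}$ agree below $N$ for all $i$. As $\max d<\gamma$, there is $M\ge\max(N,m_0)$ such that $f_{d(i)}(m)\le f_\gamma(m)$ for all $i<k$ and $m\ge M$. Finally choose $b\in B$ extending $v^l$ with $f_{b(j)}(m^l_j)>\max_if_{d(i)}(M)$ for all $j$.

\emph{The count.} We have $d,b\in A$ and $\max d<\gamma<\min b$. Fix $i,j<k$ and put $f=f_{d(i)}$, $g=f_{b(j)}$. Recall that
\[
n^0_i<m^0_j<n^1_i<m^1_j<\dots<n^l_i<m^l_j,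
\]
that $f$ extends all $w^r_i$ and $g$ extends all $v^r_j$ $(r\le l)$, and that $f$ and $g$ are increasing.
\begin{itemize}
\item $f>g$ on $[n^r_i,m^r_j)$ for $r\le l$: there $f\ge f(n^r_i)=f_{a^{r+1}(i)}(n^r_i)>\max v^r\ge g$.
\item $f<g$ on $[m^r_j,n^{r+1}_i)$ for $r<l$: there $g\ge g(m^r_j)=f_{b^{r+1}(j)}(m^r_j)>\max w^{r+1}\ge f$.
\item $f\le g$ on $[m^l_j,\infty)$: on $[m^l_j,M]$ we have $g\ge g(m^l_j)>f(M)\ge f$, and beyond $M$ we have $g\ge f_\gamma\ge f$ by \eqref{eq:gamma} and the choice of $M$.
\end{itemize}
Let $m$ be counted by $\operatorname{osc}(d(i),b(j))$, so $f(m)\le g(m)$ and $f(m+1)>g(m+1)$. Below $n^0_i$ the functions $f,g$ are given by $w^0_i,v^0_j$, and $f(n^0_i)>g(n^0_i)$. So exactly $k_{ij}$ such $m$ satisfy $m+1\le n^0_i$. If $m\ge n^0_i$, then by the three items $m+1$ is the left end of one of the intervals $[n^r_i,m^r_j)$ with $1\le r\le l$. Conversely, each $m=n^r_i-1$ with $1\le r\le l$ is counted, as it lies in $[m^{r-1}_j,n^r_i)$. Hence $\operatorname{osc}(d(i),b(j))=k_{ij}+l$, and $d,b$ are as required of $a,b$ in the lemma.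
\end{proof}

Lemma~\ref{lem:osc} controls the number of oscillations only up to the unknown constants $k_{ij}$. Composing with a function that is constant on long intervals removes these constants.

\begin{proposition}\label{prop:b}
If $\mathfrak b=\omega_1$, then $(*_n)$ holds for all $n\ge2$.
\end{proposition}

\begin{proof}
Let $\rho:\omega\to\omega$ be such that for all $z,K\in\omega$ there is $L$ with $\rho\equiv z$ on $[L,L+K]$; such a $\rho$ is obtained by concatenating constant blocks, one of value $z$ and length $K+1$ for each pair $(z,K)$. Put $c^*(\alpha,\beta)=\rho(\operatorname{osc}(\alpha,\beta))$. If $A$ is an uncountable family of pairwise disjoint $k$-sets and $z\in\omega$, take $k_{ij}$ from Lemma~\ref{lem:osc}, let $K=\max k_{ij}$, choose $L$ for $z,K$, and apply the lemma with $l=L$. Since $k_{ij}+L\in[L,L+K]$, we obtain: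
\begin{equation}\label{eq:cstar}
\text{there are }a,b\in A\text{ with }\max a<\min b\text{ and }c^*\equiv z\text{ on }a\times b .
\end{equation}

So a single color can be prescribed on the whole rectangle. To let the color depend on the lower point, we use $z$ as a code for a function of that point. Let $(N_z,\tau_z)_{z<\omega}$ enumerate all pairs $(N,\tau)$ with $N\in\omega$ and $\tau:2^N\to n$, fix distinct $y_\alpha\in2^\omega$ $(\alpha<\omega_1)$, and put
\[
c(\alpha,\beta)=\tau_z(y_\alpha\restriction N_z),\qquad z=c^*(\alpha,\beta).
\]
Let $\langle a_\xi:\xi<\omega_1\rangle$, $k$ and $h$ be as in $(*_n)$. Thin out so that \eqref{eq:sigma} holds, choose $\tau:2^N\to n$ with $\tau(\sigma_i)=h(i)$ for $i<k$, and let $z$ be such that $(N_z,\tau_z)=(N,\tau)$. By \eqref{eq:cstar} there are $\xi,\eta$ with $\max a_\xi<\min a_\eta$ and $c^*\equiv z$ on $a_\xi\times a_\eta$. Then $c(a_\xi(i),a_\eta(j))=\tau(\sigma_i)=h(i)$ for all $i,j<k$.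
\end{proof}

\subsection{Proof of Theorem \ref{thm:more}}

The first sentence is Propositions~\ref{prop:cohen} and \ref{prop:b}. For the second, let $P$ be c.c.c.\ and not preserve the Lindel\"of property of compact spaces. Then $\nu(P)\ge2$ because $P$ is c.c.c., and $\nu(P)<\infty$ by Proposition~\ref{prop:known}. Conversely, if $n\ge2$, then $(*_n)$ and Theorem~\ref{thm:main} give a non-preserving $P$ with $P^{n-1}$ c.c.c.\ and $P^n$ not c.c.c. This $P$ is c.c.c., and $\nu(P)=n$.\qed

\section{The converse of (i)}\label{sec:converse}

By Proposition~\ref{prop:known}, a forcing all of whose finite powers are c.c.c.\ preserves the Lindel\"of property of compact spaces. Under $(*_2)$ the converse fails already at the square. The reason is that preservation is a property of the generic extensions, so it passes to a sum of two forcings, while the square of the sum contains the product of the summands.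

\begin{theorem}\label{thm:converse}
If $(*_2)$ holds (for example under CH, under $\mathfrak b=\omega_1$, or after adding a Cohen real), there is a c.c.c.\ forcing $P$ which preserves the Lindel\"of property of all compact spaces but $P^2$ is not c.c.c.
\end{theorem}

\begin{proof}
Let $c$ be as in $(*_2)$. For $i<2$ let $Q_i$ be the set of finite $x\subset\omega_1$ with $c\equiv i$ on $[x]^2$, ordered by reverse inclusion. If $x,y\in Q_i$ and $x\cup y\in Q_i$, then $x$ and $y$ are compatible.

\emph{$Q_i^{\,l}$ is c.c.c.\ for every $l\ge1$.} Given $(x^0_\xi,\dots,x^{l-1}_\xi)$ for $\xi<\omega_1$, thin out so that $\bigcup_jx^j_\xi=R\cup a_\xi$ with $a_\xi\cap R=\emptyset$, the $a_\xi$ pairwise disjoint of a fixed size $k$, and $x^j_\xi\cap R$ independent of $\xi$ for each $j$. If $k=0$, all the tuples are equal. Otherwise apply $(*_2)$ with $h\equiv i$ to get $\xi,\eta$ such that $\max a_\xi<\min a_\eta$ and $c\equiv i$ on $a_\xi\times a_\eta$. Each pair in $x^j_\xi\cup x^j_\eta$ lies inside $x^j_\xi$, or inside $x^j_\eta$, or consists of one point of $a_\xi$ and one of $a_\eta$, because $x^j_\xi\cap R=x^j_\eta\cap R$. So $x^j_\xi\cup x^j_\eta\in Q_i$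 for each $j<l$, and the two tuples are compatible.

By Proposition~\ref{prop:known}, $Q_0$ and $Q_1$ preserve the Lindel\"of property of compact spaces. Let $P$ be their lottery sum: the disjoint union of $Q_0$ and $Q_1$, with elements of different summands incompatible, plus a top element. An antichain of $P$ with more than one element is the union of an antichain of $Q_0$ and one of $Q_1$, so $P$ is c.c.c. Every $P$-generic extension is a $Q_0$- or a $Q_1$-generic extension, so $P$ preserves the Lindel\"of property of compact spaces.

Finally, $\{(\{\alpha\},\{\alpha\}):\alpha<\omega_1\}\subseteq Q_0\times Q_1\subseteq P^2$ is an antichain: for $\alpha<\beta$, a common extension of the elements given by $\alpha$ and $\beta$ would require $c(\alpha,\beta)=0$ in the first coordinate and $c(\alpha,\beta)=1$ in the second. So $P^2$ is not c.c.c.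
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On families of Lindel\"of and related subspaces of $2^{\omega_1}$},
\url{https://www.impan.pl/shop/publication/transaction/download/product/88987}.
\end{thebibliography}

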